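
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Three Muckenhoupt-type conditions for variable exponents\\ that are not equivalent}


\begin{abstract}
For a constant exponent $p\in(1,\infty)$, the Muckenhoupt condition on a weight, its formulation by means of the norms of $\omega^{1/p}\chi_Q$ and $\omega^{-1/p}\chi_Q$ over cubes $Q$, and the boundedness of the Hardy--Littlewood maximal operator $M$ on $L^p(\omega)$ are equivalent. We show that for a variable exponent $p(\cdot)$ they are not, even if $M$ is bounded on the unweighted space $L^{p(\cdot)}(\mathbb R^n)$ and $p(\cdot)$ is continuous and uniformly as close as one likes to a constant. Boundedness of $M$ on the weighted space always implies the cube condition. We construct examples showing that no other implication between the three conditions holds in general. Already $\omega\equiv1$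 can violate the Muckenhoupt condition although $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$.
\end{abstract}

\section{The question and the answer}

\subsection{Three conditions on a weight}

A \emph{variable exponent} is a measurable function $p:\mathbb R^n\to[1,\infty)$. We write $p^-=\operatorname{ess\,inf}p$ and $p^+=\operatorname{ess\,sup}p$, and we always assume $1<p^-\le p^+<\infty$. The conjugate exponent $p'$ is defined pointwise by $\frac1p+\frac1{p'}=1$. For a measurable function $s$ with $0<s^-\le s^+<\infty$ put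
\[
\|f\|_{s(\cdot)}=\inf\Big\{\lambda>0:\int_{\mathbb R^n}\Big|\frac{f(x)}\lambda\Big|^{s(x)}dx\le1\Big\},\qquad \|f\|_{L^{s(\cdot)}(B)}=\|f\chi_B\|_{s(\cdot)} .
\]
If $s\ge1$, this is the Luxemburg norm of the variable exponent Lebesgue space $L^{s(\cdot)}(\mathbb R^n)$; if $s$ takes values below $1$, it is only a quasinorm.

A \emph{weight} is a locally integrable function $\omega$ with $\omega>0$ a.e. The space $L^{p(\cdot)}(\mathbb R^n,\omega)$ consists of all $f$ with $\|f\,\omega^{1/p(\cdot)}\|_{p(\cdot)}<\infty$, and this number is the norm of $f$. The maximal operator is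
\[
Mf(x)=\sup_{r>0}\frac1{|B(x,r)|}\int_{B(x,r)}|f(y)|\,dy .
\]
For a ball $B$ let $p_B=\big(\frac1{|B|}\int_B\frac{dx}{p(x)}\big)^{-1}$ be the harmonic mean of $p$. Note that $p'/p=1/(p-1)$. We study three conditions on a pair $(p,\omega)$. The first is $\omega\in A_{p(\cdot)}$, that is,
\begin{equation}\tag{A}\label{A}
\sup_B\,|B|^{-p_B}\,\|\omega\|_{L^1(B)}\,\Big\|\frac1\omega\Big\|_{L^{p'(\cdot)/p(\cdot)}(B)}<\infty ,
\end{equation}
where $B$ ranges over all balls. The second is the cube condition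
\begin{equation}\tag{Q}\label{Q}
\sup_Q\frac1{|Q|}\,\|\omega^{1/p(\cdot)}\chi_Q\|_{p(\cdot)}\,\|\omega^{-1/p(\cdot)}\chi_Q\|_{p'(\cdot)}<\infty ,
\end{equation}
where $Q$ ranges over all cubes. The third is
\begin{equation}\tag{M}\label{M}
M \text{ is bounded on } L^{p(\cdot)}(\mathbb R^n,\omega).
\end{equation}

The following question is posed in \cite{MW}.\footnote{In \cite{MW} the second norm in \eqref{Q} is printed with $\omega^{1/p(\cdot)}$. The constant exponent condition and the discussion there use $\omega^{-1/p(\cdot)}$, and we read it so.} \emph{Let $p$ be a variable exponent such that $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$. Are \eqref{A}, \eqref{Q} and \eqref{M} equivalent for every weight $\omega$?}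

\subsection{What one would guess, and reasons for doubt}

If $p$ is constant, then for every ball
\[
\|\omega\|_{L^1(B)}=\|\omega^{1/p}\chi_B\|_p^p,\qquad
\Big\|\frac1\omega\Big\|_{L^{p'/p}(B)}=\Big(\int_B\omega^{-p'/p}\Big)^{p/p'}=\|\omega^{-1/p}\chi_B\|_{p'}^{p} ,
\]
so the expression in \eqref{A} is the $p$-th power of the one in \eqref{Q}, written for balls. A ball lies in a cube of comparable measure and conversely, and the norms are monotone, so \eqref{A} and \eqref{Q} are equivalent. For constant $p$ it is also known that \eqref{Q} and \eqref{M} are equivalent \cite{MW}. Moreover, \eqref{A} and \eqref{M} are equivalent if $p$ is log-H\"older continuous with log-H\"older decay at infinity \cite{MW}. (Here this regularity means that $|p(x)-p(y)|\le C/\log(e+1/|x-y|)$ and $|p(x)-p_\infty|\le C/\log(e+|x|)$ with constants $C$ and $p_\infty$.) The question asks whether the regularity of $p$ may be replaced by the boundedness of $M$ on the unweighted space, and the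 guess suggested by these cases is ``yes''.

Three observations speak against it.
\begin{itemize}
\item For variable $p$ the above computation relating \eqref{A} to \eqref{Q} breaks down. For $\omega\equiv1$ the last factor is $\|\chi_B\|_{1/(p(\cdot)-1)}$ in \eqref{A} and $\|\chi_B\|_{p'(\cdot)}$ in \eqref{Q}. We shall see that the first is more sensitive to a dip of $p$ inside $B$.
\item For each ball, the expression in \eqref{A} does not change if $\omega$ is replaced by $a\,\omega$ with a constant $a>0$. The expression in \eqref{Q} has no such invariance, because $a^{1/p(x)}$ cannot be taken out of the norm.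
\item Condition \eqref{Q} looks at one cube at a time, whereas \eqref{M} also applies to sums of many small pieces in far apart places. For constant $p$ the size of a piece enters only through a common power. For variable $p$, a small function has a relatively large modular where $p$ is small.
\end{itemize}
Each observation leads to a counterexample: the first to Theorem~\ref{thm:one} below, the second to Theorem~\ref{thm:two}(b), the third to Theorem~\ref{thm:two}(a).

\subsection{Results}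

\begin{theorem}\label{thm:MQ}
For every variable exponent $p$ with $1<p^-\le p^+<\infty$ and every weight, \eqref{M} implies \eqref{Q}.
\end{theorem}

In the next three theorems $n\ge1$, $p_0\in(1,\infty)$ and $\delta>0$ are fixed.

\begin{theorem}\label{thm:one}
There is a continuous radial exponent $p_1$ with $p_0-\delta\le p_1\le p_0$ and $p_1=p_0$ outside a ball, such that $M$ is bounded on $L^{p_1(\cdot)}(\mathbb R^n)$ but $1\notin A_{p_1(\cdot)}$. Thus for $p=p_1$ and $\omega\equiv1$ the conditions \eqref{Q} and \eqref{M} hold and \eqref{A} fails.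
\end{theorem}

This alone answers the question in the negative.

\begin{theorem}\label{thm:two}
There is a Lipschitz exponent $p_2$ with $p_0-\delta\le p_2\le p_0$ and $p_2(x)\to p_0$ as $|x|\to\infty$, such that $M$ is bounded on $L^{p_2(\cdot)}(\mathbb R^n)$, and there are weights $\omega_1,\omega_2$ such that, for $p=p_2$,
\begin{enumerate}
\item[(a)] $\omega_1$ satisfies \eqref{A} and \eqref{Q} but not \eqref{M};
\item[(b)] $\omega_2$ satisfies \eqref{A} but neither \eqref{Q} nor \eqref{M}.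
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:class}
Among the eight truth patterns of $(\eqref{A},\eqref{Q},\eqref{M})$, exactly those compatible with the implication \eqref{M}$\,\Rightarrow\,$\eqref{Q} occur under the hypothesis that $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$, namely
\[
\mathrm{TTT},\ \mathrm{TTF},\ \mathrm{TFF},\ \mathrm{FTT},\ \mathrm{FTF},\ \mathrm{FFF}.
\]
All of them occur with continuous exponents satisfying $p_0-\delta\le p\le p_0$.
\end{theorem}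

So \eqref{Q} and \eqref{M} together do not imply \eqref{A} (FTT), \eqref{A} and \eqref{Q} together do not imply \eqref{M} (TTF), \eqref{A} alone does not imply \eqref{Q} (TFF), and \eqref{Q} alone implies neither of the others (FTF).

Section~\ref{sec:tools} collects tools and proves Theorem~\ref{thm:MQ}. Section~\ref{sec:one} proves Theorem~\ref{thm:one}; the exponent $p_1$ differs from $p_0$ only near one point. Theorem~\ref{thm:two} is proved in Sections~\ref{sec:p2} and~\ref{sec:weights}; the exponent $p_2$ has infinitely many dips, which become shallow towards infinity. Theorem~\ref{thm:class} follows in Section~\ref{sec:class} by gluing.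

\subsection{Conventions}

$C,c>0$ denote constants that may change from line to line and do not depend on $f$, $x$, balls, cubes, or the indices $i,j,k,l,m$; they may depend on the dimension, the exponent and the weight under consideration. Put $v=|B(0,1)|$,
\[
\langle f\rangle_G=\frac1{|G|}\int_Gf,\qquad \operatorname{osc}_Gp=\sup_Gp-\inf_Gp,
\]
the latter for continuous $p$; all exponents constructed below are continuous. For a weight $w$ we write $w(G)=\int_Gw$.

\section{Tools}\label{sec:tools}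

\subsection{Modulars, norms, duality}

Let $0<s^-\le s^+<\infty$. The number $\int|f/\lambda|^{s(x)}dx$ is called the modular of $f/\lambda$; it is nonincreasing in $\lambda$. Hence, for $\lambda>0$,
\begin{align}
\int|f/\lambda|^{s}>1\ &\Longrightarrow\ \|f\|_{s(\cdot)}\ge\lambda,\label{mod1}\\
\|f\|_{s(\cdot)}\le\lambda\ &\Longrightarrow\ \int|f/\lambda|^{s}\le1,\label{mod2}\\
\int|f/\lambda|^{s}\le C,\ C\ge1\ &\Longrightarrow\ \|f\|_{s(\cdot)}\le C^{1/s^-}\lambda .\label{mod3}
\end{align}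
For \eqref{mod2} let $\lambda'\downarrow\lambda$ and use monotone convergence. For \eqref{mod3} note that $(C^{1/s^-})^{-s}\le C^{-1}$.

Since $M$ is homogeneous, \eqref{mod2} and \eqref{mod3} show that \emph{$M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$ if there is $C$ such that $\int(Mf)^p\le C$ for all $f\ge0$ with $\int f^p\le1$.} Such an $f$ is locally integrable, as $f\le1+f^p$. We always split it as
\begin{equation}\label{split}
f=f_1+f_2,\qquad f_1=f\chi_{\{f\ge1\}},\qquad f_2=f\chi_{\{f<1\}} .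
\end{equation}
Since $(Mf)^p\le2^{p^+}\big((Mf_1)^p+(Mf_2)^p\big)$, the two parts may be treated separately. Further,
\[
\int|fg|\le2\,\|f\|_{p(\cdot)}\|g\|_{p'(\cdot)}\qquad\text{(H\"older's inequality)},
\]
which, for finite positive norms, follows from Young's inequality applied to $f/\|f\|_{p(\cdot)}$ and $g/\|g\|_{p'(\cdot)}$. Conversely, for every measurable $h$,
\begin{equation}\label{dual}
\|h\|_{p'(\cdot)}\le\sup\Big\{\int|h|g:\ g\ge0,\ \|g\|_{p(\cdot)}\le1\Big\}.
\end{equation}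
To see this, let $h\ne0$, $h_k=\min(|h|,k)\chi_{B(0,k)}$, and let $k$ be so large that $\mu=\|h_k\|_{p'(\cdot)}>0$; also $\mu<\infty$. Since $(p')^+<\infty$, the modular of $h_k/\lambda$ is finite and continuous in $\lambda$, so $\int(h_k/\mu)^{p'}=1$. Put $g=(h_k/\mu)^{p'-1}$. As $(p'-1)p=p'$, we get $\int g^p=1$ and $\int|h|g\ge\int h_kg=\mu\int(h_k/\mu)^{p'}=\mu$. So the supremum $S$ in \eqref{dual} is at least $\|h_k\|_{p'(\cdot)}$. If $S<\infty$, then $\int(h_k/S)^{p'}\le1$ for all large $k$ by \eqref{mod2}, hence $\int(|h|/S)^{p'}\le1$ by monotone convergence.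

\begin{proof}[Proof of Theorem~\ref{thm:MQ}]
Condition \eqref{Q} is what one gets by testing \eqref{M} on functions supported in one cube. Let $g\ge0$ be supported in $Q$ with $\|g\|_{p(\cdot)}\le1$, and put $f=g\,\omega^{-1/p}$, so that $f$ has norm at most $1$ in $L^{p(\cdot)}(\mathbb R^n,\omega)$. For $x\in Q$ we have $Q\subset B(x,2\sqrt n\,\ell(Q))$, where $\ell(Q)$ is the side length, so $\chi_Q\langle f\rangle_Q\le C\,Mf$. By \eqref{M},
\[
\frac1{|Q|}\int g\,\omega^{-1/p}\chi_Q\cdot\|\omega^{1/p}\chi_Q\|_{p(\cdot)}=\langle f\rangle_Q\,\|\omega^{1/p}\chi_Q\|_{p(\cdot)}\le C .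
\]
The norm on the left is positive because $\omega>0$ a.e., and finite because $\omega$ is locally integrable. Take the supremum over $g$ and apply \eqref{dual} to $h=\omega^{-1/p}\chi_Q$; since $h$ vanishes off $Q$, it suffices there to consider functions $g$ supported in $Q$.
\end{proof}

\subsection{$A_1$ weights}

A weight $w$ belongs to $A_1$ with constant $A$ if $\langle w\rangle_B\le A\operatorname{ess\,inf}_Bw$ for all balls $B$. The same then holds for cubes with a larger constant, since a cube lies in a ball of comparable measure. We use the weak type inequality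
\begin{equation}\label{weak}
w(\{Mf>a\})\le\frac Ca\int|f|\,w\qquad(a>0),\qquad C=C(n,A),
\end{equation}
for locally integrable $f$.
Here is the proof. The set $\{Mf>a\}$ is open, because $x\mapsto\int_{B(x,r)}|f|$ is continuous for each $r$. Let $K$ be a compact subset. Cover it by finitely many balls $B$ with $\int_B|f|>a|B|$. By Vitali's covering lemma there are disjoint balls $B_i$ among them with $K\subset\bigcup3B_i$, and
\[
w(3B_i)\le A\,3^n|B_i|\operatorname*{ess\,inf}_{3B_i}w\le3^nA\,|B_i|\operatorname*{ess\,inf}_{B_i}w\le\frac{3^nA}a\int_{B_i}|f|\,w .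
\]
Sum over $i$ and take the supremum over $K$. We also use that $M$ is bounded on $L^q(\mathbb R^n)$ for constant $q>1$.

\subsection{Jensen's inequality for the large part}

If $p$ is constant, $\langle f\rangle_B^p\le\langle f^p\rangle_B$. For variable $p$ the exponent outside is $p(x)$ and the exponents inside are different ones. The next lemma says that for the part $f_1$, which is $0$ or at least $1$, the damage is a power of $|B|$ controlled by the oscillation of $p$ on $B$.

\begin{lemma}\label{lem:J}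
Let $p$ be a continuous exponent, $f\ge0$, $\int f^p\le1$, $f_1=f\chi_{\{f\ge1\}}$, and $g=f_1^{p(\cdot)/p^-}$. Then $\int g^{p^-}\le1$, and for every bounded measurable set $G$ with $|G|>0$,
\begin{equation}\label{J1}
\langle f_1\rangle_G\le\langle g\rangle_G^{\,p^-/\inf_Gp}.
\end{equation}
If $B$ is a ball, $x\in B$, $A\ge1$, and either $|B|>1$ or $|B|^{-\operatorname{osc}_Bp}\le A$, then
\begin{equation}\label{J2}
\langle f_1\rangle_B^{\,p(x)}\le A\,\langle g\rangle_B^{\,p^-}.
\end{equation}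
\end{lemma}

\begin{proof}
Clearly $g^{p^-}=f_1^p\le f^p$. Let $r=\inf_Gp/p^-\ge1$. Where $f_1\ne0$ we have $f_1\ge1$, so $f_1^r\le f_1^{p/p^-}=g$ on $G$. H\"older's inequality gives $\langle f_1\rangle_G\le\langle f_1^r\rangle_G^{1/r}\le\langle g\rangle_G^{1/r}$, which is \eqref{J1}.

For \eqref{J2} put $Y=\langle g\rangle_B$; we may assume $Y>0$. By H\"older, $Y\le\langle g^{p^-}\rangle_B^{1/p^-}\le|B|^{-1/p^-}$. By \eqref{J1} the left side of \eqref{J2} is at most $Y^{p^-p(x)/\inf_Bp}=Y^{p^-}Y^e$, where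
\[
0\le e=\frac{p^-(p(x)-\inf_Bp)}{\inf_Bp}\le\operatorname{osc}_Bp .
\]
If $Y\le1$, then $Y^e\le1\le A$. If $Y>1$, then $|B|<1$ and $Y^e\le|B|^{-e/p^-}\le|B|^{-\operatorname{osc}_Bp}\le A$.
\end{proof}

\section{An exponent for which $\omega\equiv1$ violates (A)}\label{sec:one}

\subsection{One ball}\label{ss:oneball}

This subsection is heuristic and explains the choice of $p_1$. Let $T$ be large, $B=B(0,e^{-T})$, and write the points of $B$ as $|x|=e^{-T-u}$ with $u>0$. Since $u>s$ on the ball $B(0,e^{-T-s})$, the variable $u$ has density $ne^{-nu}$ with respect to the normalized measure on $B$. Fix $q>1$ and a slope $\theta>0$, and suppose that $p$ decreases slowly towards the center,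
\[
p=q-\frac{\theta u}T\quad(0\le u\le m),\qquad p\ \text{ constant for } u\ge m,\qquad m\le\sqrt T .
\]
If $p$ were identically $q$ on $B$, then $\|\chi_B\|_{1/(p(\cdot)-1)}$ and $\|\chi_B\|_{p'(\cdot)}$, the last factors in \eqref{A} and \eqref{Q} for $\omega\equiv1$, would be $|B|^{q-1}$ and $|B|^{1/q'}$. We test how good these values are. From
\[
\frac{q-1}{p-1}=1+\frac{q-p}{p-1},\qquad \frac{p'}{q'}=\frac{p(q-1)}{q(p-1)}=1+\frac{q-p}{q(p-1)}
\]
we get the two modulars
\begin{equation}\label{twomod}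
\int_B\big(|B|^{q-1}\big)^{-\frac1{p-1}}dx=\big\langle|B|^{-\frac{q-p}{p-1}}\big\rangle_B,\qquad
\int_B\big(|B|^{1/q'}\big)^{-p'}dx=\big\langle|B|^{-\frac{q-p}{q(p-1)}}\big\rangle_B .
\end{equation}
Up to bounded factors we may replace $|B|^{-1}$ by $e^{nT}$ and $p-1$ by $q-1$ in the exponents; the latter changes the logarithm of the integrand by $O(T(q-p)^2)=O(m^2/T)$. The parts $u\le m$ of \eqref{twomod} are thus comparable to
\[
\int_0^m\exp\Big(-nu\Big(1-\frac \theta{q-1}\Big)\Big)du\qquad\text{and}\qquad\int_0^m\exp\Big(-nu\Big(1-\frac \theta{q(q-1)}\Big)\Big)du ,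
\]
and the part $u\ge m$ of the second modular is comparable to $e^{-nm(1-\theta/(q(q-1)))}$. The other factors are harmless: $|B|^{-p_B}$ is comparable to $|B|^{-q}$ because $q-p_B=O(1/T)$, and $\|\chi_B\|_{p(\cdot)}\le|B|^{1/q}$ because $p\le q$ and $|B|\le1$. So for these balls the expression in \eqref{A} changes its behavior at the slope $\theta=q-1$, but the one in \eqref{Q} only at the larger slope $\theta=q(q-1)$. At $\theta=q-1$ the second modular is bounded, while the first is at least a constant times $m$. The total decrease of $p$ is only $\theta m/T$, which may be very small, and balls of this kind with $m\to\infty$ can be nested. This is the construction that follows. The proof in Section~\ref{ss:M1} will show that the slope $q-1$ is harmless for $M$ as well.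

\subsection{The exponent $p_1$}

Put
\[
c_0=p_0-1,\qquad T_j=16^jK,\qquad m_j=4^j\qquad(j\ge1),
\]
with $K\ge1$ to be chosen. Then $m_j\to\infty$, $m_j^2\le T_j$, and $\sum m_j/T_j=1/(3K)$. The intervals $(T_j,T_j+m_j)$ are disjoint. Let $\varphi$ be the continuous function on $\mathbb R$ with $\varphi=p_0$ on $(-\infty,T_1]$,
\[
\varphi'(t)=-\frac{c_0}t\ \text{ on each }(T_j,T_j+m_j),\qquad \varphi'=0\ \text{ elsewhere, off the endpoints},
\]
and let $p_1(x)=\varphi(\log\frac1{|x|})$, $p_1(0)=\lim_{t\to\infty}\varphi(t)$. The total decrease of $\varphi$ is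
\[
\varepsilon_0=\sum_jc_0\log\Big(1+\frac{m_j}{T_j}\Big)\le\frac{c_0}{3K} .
\]
So $p_1$ is continuous, $p_1^-=p_0-\varepsilon_0$, $p_1=p_0$ for $|x|\ge e^{-T_1}$, and since $0\le-\varphi'(s)\le c_0/s$ for almost all $s>0$,
\begin{equation}\label{P}
0\le\varphi(t)-\varphi(t')\le\min\Big\{\frac{c_0(t'-t)}t,\ \varepsilon_0\Big\}\qquad(0<t\le t').
\end{equation}
Let
\[
\kappa=\frac{c_0+\varepsilon_0}{(p_1^-)^2} .
\]
As $K\to\infty$, $\kappa\to(p_0-1)/p_0^2<1$ and $(1-\kappa)p_1^-\to p_0-1+\frac1{p_0}$, which exceeds $1$ because $p_0\ne1$. We fix $K$ so large that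
\begin{equation}\label{K}
\varepsilon_0\le\delta,\qquad p_1^->1,\qquad\kappa<1,\qquad(1-\kappa)p_1^->1 .
\end{equation}
(For a general slope $\theta$ in place of $c_0$ the last requirement becomes, in the limit, $(1-\theta/p_0^2)p_0>1$, i.e.\ $\theta<p_0(p_0-1)$, the threshold found for \eqref{Q} above.)

\begin{remark}
The exponent $p_1$ is not log-H\"older continuous at $0$: for $|x|=e^{-T_j}$ we have $(p_1(x)-p_1(0))\log\frac1{|x|}\ge c_0T_j\log(1+m_j/T_j)\ge c_0m_j/2$. But \eqref{P} says that $p_1$ changes by at most $c_0/t$ when $t=\log\frac1{|x|}$ increases by $1$.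
\end{remark}

\subsection{$M$ is bounded on $L^{p_1(\cdot)}$}\label{ss:M1}

Write $p=p_1$. Let $f\ge0$ with $\int f^p\le1$, split as in \eqref{split}, and let $g=f_1^{p/p^-}$ as in Lemma~\ref{lem:J}.

\medskip\noindent\emph{The part $f_2$.} Since $f_2<1$ and $p\le p_0$, we have $f_2^{p_0}\le f^p$; also $Mf_2\le1$. As $p=p_0$ for $|x|\ge1$,
\[
\int(Mf_2)^p\le|B(0,1)|+\int(Mf_2)^{p_0}\le C .
\]

\noindent\emph{The part $f_1$, balls that stay away from the origin.} Let $B=B(x,r)$ with $r\le|x|/2$. We claim that $|B|^{-\operatorname{osc}_Bp}\le C$ if $|B|\le1$. Let $t=\log\frac1{|x|}$ and $\rho=r/|x|\le\frac12$. If $t\le2$, then on $B$ we have $\log\frac1{|y|}\le t+\log2<16\le T_1$, so $p=p_0$ on $B$. If $t>2$, then for $y\in B$ we have $1-\rho\le|y|/|x|\le1+\rho$, hence $|\log|y|-\log|x||\le2\rho$ and $\log\frac1{|y|}\ge t-\log\frac32\ge\frac t2$. By \eqref{P},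
\[
\operatorname{osc}_Bp\le\frac{c_0\cdot4\rho}{t/2}=\frac{8c_0\rho}t,\qquad \log\frac1{|B|}\le nt+n\log\frac1\rho+|\log v| ,
\]
and the product is bounded since $\rho\log\frac1\rho$ is bounded and $t>2$. This proves the claim. By \eqref{J2}, the averages of $f_1$ over these balls, raised to the power $p(x)$, are at most $C(Mg(x))^{p^-}$, and $\int(Mg)^{p^-}\le C$ because $p^->1$.

\medskip\noindent\emph{The part $f_1$, balls that see the origin.} Let $r>|x|/2$. Then $B(x,r)\subset B(0,3r)$ and $3r\ge|x|$, so the average of $f_1$ over $B(x,r)$ is at most $3^nHf_1(x)$, where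
\[
Hf_1(x)=\sup_{R\ge|x|,\,R>0}\langle f_1\rangle_{B(0,R)} .
\]
Together with the preceding paragraph, $(Mf_1)^p\le C(Mg)^{p^-}+C(Hf_1)^p$, so it suffices to bound $\int(Hf_1)^p$.
Note that $\int f_1\le\int f^p\le1$. If $|x|\ge\frac12$, then $p(x)=p_0$ and $Hf_1(x)\le C|x|^{-n}$, so $\int_{|x|\ge1/2}(Hf_1)^p\le C$. It remains to bound $\int_{|x|<1/2}(Hf_1)^p$.

For $l,m\ge1$ let
\[
R_m=\{2^{-m-1}\le|y|<2^{-m}\},\qquad X_m=\langle g\rangle_{R_m},\qquad a_l=\langle f_1\rangle_{B(0,2^{-l})} ,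
\]
\[
q_l=\sup_{B(0,2^{-l})}p=\varphi(l\log2),\qquad p_m^-=\inf_{R_m}p=\varphi((m+1)\log2) .
\]
By H\"older, $X_m\le|R_m|^{-1/p^-}\le C2^{mn/p^-}$. We decompose $B(0,2^{-l})$ into the shells $R_m$, $m=l+k$, $k\ge0$. As $|R_{l+k}|\le2^{-nk}|B(0,2^{-l})|$, \eqref{J1} with $G=R_m$ gives
\[
a_l\le\sum_{k\ge0}2^{-nk}\langle f_1\rangle_{R_m}\le\sum_{k\ge0}2^{-nk}X_m^{p^-/q_l}\,X_m^{\,p^-(1/p_m^--1/q_l)} .
\]
The factor $2^{-nk}$ is the gain from spreading the mass of $R_m$ over a larger ball. The last factor is the price for passing from the exponent of the shell to the exponent of the ball. Its exponent is $\ge0$, so it is at most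
\[
C2^{mn(1/p_m^--1/q_l)}\le C2^{n\,m(q_l-p_m^-)/(p^-)^2} ,
\]
and by \eqref{P},
\[
m(q_l-p_m^-)=l(q_l-p_m^-)+k(q_l-p_m^-)\le c_0(k+1)+k\varepsilon_0 .
\]
Hence the price is at most $C2^{nk\kappa}$, and the product of the two factors is at most $C2^{-nk(1-\kappa)}$ with $\kappa<1$. By \eqref{K} we can choose $\eta\in(0,1)$ with $\sigma:=(1-\kappa)(1-\eta)p^->1$. Write $2^{-nk(1-\kappa)}=2^{-nk(1-\kappa)\eta}\,2^{-nk(1-\kappa)(1-\eta)}$ and apply H\"older with the exponent $q_l\in[p^-,p_0]$ to get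
\[
a_l^{q_l}\le C\Big(\sum_{k\ge0}2^{-nk(1-\kappa)}X_{l+k}^{p^-/q_l}\Big)^{q_l}\le C\sum_{k\ge0}2^{-nk(1-\kappa)(1-\eta)q_l}X_{l+k}^{p^-}\le C\sum_{k\ge0}2^{-nk\sigma}X_{l+k}^{p^-} .
\]
Therefore, with $m=l+k$ and because $\sigma>1$,
\begin{equation}\label{al}
\sum_{l\ge1}2^{-nl}a_l^{q_l}\le C\sum_{m\ge1}2^{-nm}X_m^{p^-}\sum_{k\ge0}2^{-nk(\sigma-1)}\le C\sum_{m\ge1}|R_m|X_m^{p^-}\le C\int g^{p^-}\le C .
\end{equation}

Finally let $x\in R_i$, $i\ge1$. If $R\ge\frac12$, the average of $f_1$ over $B(0,R)$ is at most $C$. If $|x|\le R<\frac12$, choose $l$ with $2^{-l-1}\le R<2^{-l}$; then $1\le l\le i$ and the average is at most $2^na_l$. Thus $Hf_1(x)\le C(1+\max_{1\le l\le i}a_l)$. For $l\le i$ we have $p(x)\le q_i\le q_l$, so $a_l^{p(x)}\le1+a_l^{q_l}$. (This is where the monotonicity of $\varphi$ is used: $p$ is largest at the outer scales.) Hence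
\[
(Hf_1(x))^{p(x)}\le C\Big(1+\sum_{1\le l\le i}a_l^{q_l}\Big)\qquad(x\in R_i),
\]
and by \eqref{al}
\[
\int_{|x|<1/2}(Hf_1)^p\le C+C\sum_{i\ge1}2^{-ni}\sum_{l\le i}a_l^{q_l}\le C+C\sum_{l\ge1}2^{-nl}a_l^{q_l}\le C .
\]
So $M$ is bounded on $L^{p_1(\cdot)}(\mathbb R^n)$. This is \eqref{M} for $\omega\equiv1$, and \eqref{Q} follows by Theorem~\ref{thm:MQ}.

\subsection{$1\notin A_{p_1(\cdot)}$}\label{ss:notA}

We still write $p=p_1$ and repeat the computation of Section~\ref{ss:oneball} with all error terms. Let $B=B(0,e^{-T_j})$ with $j$ so large that $|B|<1$ and $nT_j\ge|\log v|$. Put $q=\varphi(T_j)=\sup_Bp$ and $|x|=e^{-T_j-u}$.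

First, $p_B$ is practically $q$. By \eqref{P}, $0\le q-p\le c_0u/T_j$ on $B$, so
\[
0\le\frac1{p_B}-\frac1q=\Big\langle\frac{q-p}{pq}\Big\rangle_B\le\langle q-p\rangle_B\le\frac{c_0}{T_j}\int_0^\infty u\,ne^{-nu}\,du=\frac{c_0}{nT_j} ,
\]
hence $0\le q-p_B\le C/T_j$. As $\log\frac1{|B|}\le nT_j+|\log v|$, we get $|B|^{-p_B}=|B|^{-q}|B|^{q-p_B}\ge c_1|B|^{-q}$ with $c_1>0$ independent of $j$.

Next, for $0\le u\le m_j$ we have $q-p=c_0\log(1+\frac u{T_j})\ge c_0\big(\frac u{T_j}-\frac{u^2}{2T_j^2}\big)\ge0$. Since $p-1\le c_0$, $m_j^2/T_j\le1$ and $m_j/T_j\le1$,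
\[
|B|^{-\frac{q-p}{p-1}}\ge\exp\Big((nT_j-|\log v|)\Big(\frac u{T_j}-\frac{u^2}{2T_j^2}\Big)\Big)\ge e^{nu}\exp\Big(-\frac{nu^2}{2T_j}-\frac{|\log v|\,u}{T_j}\Big)\ge c_2e^{nu}
\]
with $c_2>0$ independent of $j$.
Let $\Lambda\ge1$ and $\lambda=\Lambda|B|^{q-1}$. As in \eqref{twomod},
\[
\int_B\lambda^{-\frac1{p-1}}dx=\big\langle\Lambda^{-\frac1{p-1}}|B|^{-\frac{q-p}{p-1}}\big\rangle_B\ge\Lambda^{-\frac1{p^--1}}c_2\int_0^{m_j}ne^{-nu}e^{nu}\,du=c_2nm_j\,\Lambda^{-\frac1{p^--1}} .
\]
For $\Lambda=\Lambda_j:=(c_2nm_j/2)^{p^--1}$, which is $\ge1$ for large $j$, the right side is $2$. By \eqref{mod1}, $\|1\|_{L^{p'(\cdot)/p(\cdot)}(B)}\ge\Lambda_j|B|^{q-1}$, and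
\begin{equation}\label{Afail}
|B|^{-p_B}\,\|1\|_{L^1(B)}\,\|1\|_{L^{p'(\cdot)/p(\cdot)}(B)}\ge c_1|B|^{-q}\,|B|\,\Lambda_j|B|^{q-1}=c_1\Lambda_j\to\infty .
\end{equation}
This completes the proof of Theorem~\ref{thm:one}.\qed

\section{An exponent with many shallow dips}\label{sec:p2}

\subsection{One dip and the choice of parameters}\label{ss:onedip}

This subsection is heuristic as well. Consider a unit ball $E$, a concentric shell $S$ of radius about $\ell$, and suppose
\[
p=p_0,\ \omega=V\ \text{ on } S,\qquad\qquad p=p_0-d,\ \omega=VW\ \text{ on } E .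
\]
Let $f=b\chi_S$. Then $Mf\ge c\,b\,$ on $E$. We compare the contribution of $E$ to the modular of $Mf$ with the modular of $f$. Up to constants,
\begin{equation}\label{ratio}
\int_E(Mf)^p\omega\gtrsim b^{p_0-d}VW,\qquad\int f^p\omega\approx b^{p_0}V\ell^n,\qquad\text{ratio}\approx b^{-d}\,W\ell^{-n} .
\end{equation}
If $p$ were constant, we would have $d=0$ and the size of $b$ would not matter. Now it does, and which values of $b$ are relevant depends on the situation.

\emph{One cube, $V=1$.} If $f$ has norm about $1$, then $b\approx\ell^{-n/p_0}$ and $b^{-d}\approx\ell^{nd/p_0}$. If $\ell^d$ is bounded, the dip is invisible.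

\emph{Many cubes, $V=1$.} Put copies $E_j$, $S_j$ at far apart places, with parameters $\ell_j$ and $d_j$, and let $f=\sum b_j\chi_{S_j}$ with $b_j=\ell_j^{-n/p_0}\beta_j$. It suffices that $\sum\beta_j^{p_0}<\infty$, so we may take $\beta_j$ only slightly smaller than $j^{-1/p_0}$. Then $b_j^{-d_j}\ge j^{d_j/p_0}$, which may be unbounded although $\ell_j^{d_j}$ is bounded.

\emph{One cube, $V$ large.} If $f$ has norm about $1$, then $b\approx(V\ell^n)^{-1/p_0}$ and $b^{-d}$ is at least about $V^{d/p_0}$, which is $j^{d_j}$ for $V=j^{p_0}$ and $d=d_j$. On the other hand, the factor $V$ cancels in \eqref{A}.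

So we want $\ell_j^{d_j}$ bounded but $j^{d_j}\to\infty$, say $j^{d_j}=\ell_j^\gamma$ with a fixed $\gamma>0$. This means $d_j=\gamma\log\ell_j/\log j$, and then $\ell_j^{d_j}=\exp(\gamma(\log\ell_j)^2/\log j)$ is bounded if $\log\ell_j\approx\sqrt{\log j}$. With $W=\ell_j^\alpha$ the requirements are as follows.
\begin{itemize}
\item $M$ should be bounded without weight ($V=W=1$). Places in the $j$-th dip where $Mf$ is below about $1/j$ contribute at most $\sum_j\ell_j^nj^{-p^-}<\infty$ up to constants. Where $Mf>1/j$, the factor from the dip is at most $j^{d_j}=\ell_j^\gamma$, which is beaten by $\ell_j^{-n}$ if $\gamma<n$. We take $\gamma=n/2$.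
\item With the weight and $V=1$, a single cube should see nothing: $\alpha<n$.
\item Many cubes should see the dip: $\ell_j^{\alpha-n}j^{d_j/p_0}=\ell_j^{\alpha-n+\gamma/p_0}\to\infty$, that is, $\alpha>n-\gamma/p_0$. We take $\alpha=n-\gamma/(2p_0)$.
\item With $V=j^{p_0}$, a single cube should see the dip: $\ell_j^{\alpha-n}j^{d_j}=\ell_j^{\alpha-n+\gamma}\to\infty$. This holds for the same $\alpha$.
\end{itemize}
Between $S_j$ and $E_j$ we let $d$ interpolate logarithmically. Then $j^{d(x)}$ is a multiple of a truncated power $|x-x_j|^{-\gamma}$, where $x_j$ is the center of $E_j$. This is an $A_1$ weight since $\gamma<n$, and the heuristic for $M$ becomes a proof by means of \eqref{weak}.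

\subsection{The exponent $p_2$}

Let
\[
\gamma=\frac n2,\qquad\alpha=n-\frac\gamma{2p_0}\in\Big[\frac{3n}4,n\Big),\qquad N=1+2p_0,\qquad\delta_0=\min\Big\{\delta,\frac{p_0-1}2,\frac12\Big\} .
\]
For $j\ge j_0$ let
\[
L_j=\lfloor\sqrt{\log_2j}\rfloor,\quad\ell_j=2^{L_j},\quad\sigma_j=\frac\gamma{\log_2j},\quad x_j=8^je_1,\quad D_j=B(x_j,\ell_j),\quad E_j=B(x_j,1),
\]
where $e_1$ is the first unit vector. Put
\[
d(x)=\sigma_j\log_2\frac{\ell_j}{\max(|x-x_j|,1)}\ \text{ on }D_j,\qquad d=0\ \text{ off }\bigcup D_j,\qquad p_2=p_0-d ,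
\]
and $d_j=\max_{D_j}d=\sigma_jL_j$, the value of $d$ on $E_j$. Here $j_0\ge3$ is so large that for all $j\ge j_0$
\begin{itemize}
\item $d_j\le\gamma/\sqrt{\log_2j}\le\delta_0$;
\item $j^N\le8^j/16$ and $j^{p_0/\alpha}\ge2$;
\item every cube or ball of diameter at least $8^j/2$ has measure at least $1$.
\end{itemize}
All indices $i,j,k,J$ that label dips are at least $j_0$. Since $j\ge3$, we have $2\le\ell_j\le j$. Moreover $p_0-\delta_0\le p_2\le p_0$, $p_2^-\ge\frac{p_0+1}2>1$, and $p_2\to p_0$ at infinity.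

\emph{Separation.} Let $1\le\rho_j\le j^N$. For $i<j$,
\begin{equation}\label{sep}
\operatorname{dist}\big(B(x_i,\rho_i),B(x_j,\rho_j)\big)\ge\tfrac78\,8^j-\tfrac2{16}\,8^j\ge\tfrac12\,8^j ,
\end{equation}
and $B(x_j,\rho_j)\cap B(0,4)=\emptyset$. So a ball or cube that meets at least two of the balls $B(x_j,\rho_j)$, $J$ being the largest index met, has diameter at least $8^J/2$, hence measure at least $1$ and at least $c8^{Jn}$ with $c=c(n)$. In particular the $D_j$ are disjoint and $p_2=p_0$ on $B(0,4)$. Since $d$ vanishes on $\partial D_j$ and has gradient at most $C\sigma_j$ a.e.\ inside $D_j$, $p_2$ is Lipschitz.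

\emph{Key relations.} By construction,
\begin{equation}\label{B}
\ell_j^{d_j}=2^{\sigma_jL_j^2}\le2^\gamma,\qquad j^{d(x)}=\Big(\frac{\ell_j}{\max(|x-x_j|,1)}\Big)^\gamma\ \text{ on }D_j,\qquad j^{d_j}=\ell_j^\gamma .
\end{equation}

\subsection{A family of $A_1$ weights}

\begin{lemma}\label{lem:A1}
Let $1\le\rho_j\le j^N$ and $0\le\tau_j\le\tau_0<n$ for $j\ge j_0$. Let
\[
w(x)=\Big(\frac{\rho_j}{\max(|x-x_j|,1)}\Big)^{\tau_j}\ \text{ on }B(x_j,\rho_j),\qquad w=1\ \text{ elsewhere}.
\]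
Then $w\in A_1$ with a constant depending only on $n$, $p_0$, $\tau_0$.
\end{lemma}

\begin{proof}
The weights $|y|^{-\tau}$, $0\le\tau\le\tau_0$, are uniformly in $A_1$. Indeed, on a ball $B(z,r)$ with $|z|\ge2r$ the values of $|y|$ differ at most by a factor $3$. If $|z|<2r$, then $B(z,r)\subset B(0,3r)$, so the mean is at most $\frac{n3^{n-\tau}}{n-\tau}r^{-\tau}$, and the infimum is at least $(3r)^{-\tau}$.

If $\tilde w\in A_1$ with constant $A\ge1$ and $a>0$, then
\[
\langle\min(\tilde w,a)\rangle_B\le\min(A\operatorname*{ess\,inf}_B\tilde w,a)\le A\operatorname*{ess\,inf}_B\min(\tilde w,a)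
\]
and $\langle\max(\tilde w,a)\rangle_B\le A\operatorname{ess\,inf}_B\tilde w+a\le(A+1)\operatorname{ess\,inf}_B\max(\tilde w,a)$. Since translations and multiplication by constants do not change the $A_1$ constant, the weights
\[
w_j(x)=\max\big\{1,\min\{\rho_j^{\tau_j},(\rho_j/|x-x_j|)^{\tau_j}\}\big\}
\]
are uniformly in $A_1$. The weight $w_j$ equals $w$ on $B(x_j,\rho_j)$ and $1$ elsewhere.

If $B$ meets at most one of the balls $B(x_j,\rho_j)$, then $w=w_j$ or $w=1$ on $B$ and we are done. Suppose that $B$ meets at least two of them, and let $J$ be the largest index. Then $|B|\ge c8^{Jn}$, and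
\[
\int_Bw\le|B|+\sum_{k\le J}\int_{B(x_k,\rho_k)}\Big(\frac{\rho_k}{|x-x_k|}\Big)^{\tau_k}dx\le|B|+C\sum_{k\le J}\rho_k^n\le|B|+CJ^{1+nN}\le C|B| ,
\]
while $w\ge1$.
\end{proof}

\subsection{$M$ is bounded on $L^{p_2(\cdot)}$}

Write $p=p_2$. Let $f\ge0$ with $\int f^p\le1$, split as in \eqref{split}, and let $g=f_1^{p/p^-}$ as in Lemma~\ref{lem:J}.

\medskip\noindent\emph{The part $f_1$.} Since $p$ is Lipschitz, $|B|^{-\operatorname{osc}_Bp}\le\exp\big(C|B|^{1/n}\log\frac1{|B|}\big)\le C$ for balls with $|B|\le1$. So \eqref{J2} applies to all balls $B(x,r)$, $(Mf_1(x))^{p(x)}\le C(Mg(x))^{p^-}$, and $\int(Mf_1)^p\le C$ because $p^->1$.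

\medskip\noindent\emph{The part $f_2$.} We write $f$ for $f_2$, so $0\le f<1$ and $Mf\le1$. At the height $a$ we have $a^p=a^{p_0}a^{-d}$. On $D_j$ the factor $a^{-d}$ is a good weight as long as $\frac1a\le j$; for smaller $a$ we truncate it. For $0<a\le1$ put
\[
w_a=\min\Big(\frac1a,j\Big)^{d(x)}\ \text{ on }D_j,\qquad w_a=1\ \text{ off }\bigcup D_j .
\]
Then $w_a\le a^{-d}$, and on $D_j$
\[
w_a=\Big(\frac{\ell_j}{\max(|x-x_j|,1)}\Big)^{\tau_j},\qquad\tau_j=\sigma_j\log_2\min\Big(\frac1a,j\Big)\le\gamma=\frac n2 .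
\]
By Lemma~\ref{lem:A1} with $\rho_j=\ell_j$, the weights $w_a$ are in $A_1$ uniformly in $a$. Let $a_i=2^{-i}$, $i\ge1$. On $\{a_i<Mf\le2a_i\}$ we have $(Mf)^p\le Ca_i^{p_0}a_i^{-d(x)}$, and $a_i^{-d(x)}=w_{a_i}(x)$ unless $x\in D_j$ with $a_i<1/j$. In the latter case $Mf(x)\le2/j\le1$ and $(Mf(x))^p\le(2/j)^{p^-}$. Therefore
\begin{equation}\label{lowpart}
\int(Mf)^p\le\sum_j|D_j|\Big(\frac2j\Big)^{p^-}+C\sum_{i\ge1}a_i^{p_0}\,w_{a_i}(\{Mf>a_i\}) .
\end{equation}
The first sum converges because $p^->1$ and $\ell_j^n\le2^{n\sqrt{\log_2j}}=j^{n/\sqrt{\log_2j}}$. For the second, note that $\{Mf>a\}\subset\{M(f\chi_{\{f>a/2\}})>a/2\}$. By \eqref{weak} and $w_a\le a^{-d}$ it is at most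
\[
C\sum_{i\ge1}a_i^{p_0-1}\int_{\{f>a_i/2\}}f\,w_{a_i}\,dx\le C\int f\sum_{i:\,a_i<2f(x)}a_i^{p_0-1-d(x)}\,dx\le C\int f\cdot f^{p_0-1-d}\,dx=C\int f^p\le C .
\]
The geometric series was summed using $p_0-1-d\ge\frac{p_0-1}2>0$, which holds by the choice of $\delta_0$. So $M$ is bounded on $L^{p_2(\cdot)}(\mathbb R^n)$.

\section{The weights $\omega_1$ and $\omega_2$}\label{sec:weights}

Throughout this section $p=p_2$.

\subsection{Small, large and free cubes}

Let $Q$ be a cube or a ball. We call $Q$ \emph{small} if it meets exactly one $D_j$ and $|Q|\le\ell_j^n$; \emph{free} if it meets no $D_j$; and \emph{large} otherwise. On a free $Q$ the exponent is $p_0$. On a small $Q$ it is constant for practical purposes, and on a large $Q$ the set where $p\ne p_0$ is negligible. The precise statements are as follows.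

\begin{lemma}\label{lem:classes}
If $Q$ is small and meets $D_j$, then
\begin{equation}\label{small}
\ell_j^{\operatorname{osc}_Qp}\le C,\qquad|Q|^{\operatorname{osc}_Qp}\le C,\qquad|Q|^{-\operatorname{osc}_Qp}\le C .
\end{equation}
If $Q$ is large, then $|Q|\ge1$,
\begin{equation}\label{large}
\sum_{k:\,D_k\cap Q\ne\emptyset}\ell_k^n\,|Q|^{d_k}\le C|Q| ,
\end{equation}
and $|Q|^{p_0-p_Q}\le C$, where $p_Q$ is the harmonic mean of $p$ on $Q$.
\end{lemma}

\begin{proof}
Let $Q$ be small. Then $\operatorname{osc}_Qp\le d_j$, so \eqref{B} gives the first bound, and the second follows from $|Q|\le\ell_j^n$. The third is trivial if $|Q|\ge1$; if $|Q|<1$, use $\operatorname{osc}_Qp\le C|Q|^{1/n}$, which holds since $p$ is Lipschitz.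

Let $Q$ be large. If $Q$ meets only $D_j$, then $|Q|>\ell_j^n\ge1$, and since $d_j\le1$,
\[
\ell_j^n|Q|^{d_j-1}=\ell_j^{nd_j}\Big(\frac{|Q|}{\ell_j^n}\Big)^{d_j-1}\le\ell_j^{nd_j}\le C .
\]
If $Q$ meets at least two $D_k$ and $J$ is the largest index, then $|Q|\ge1$ and $|Q|\ge c8^{Jn}$ by separation. As $d_k\le\frac12$ and $\ell_k\le k$, the sum in \eqref{large} divided by $|Q|$ is at most $J^{n+1}|Q|^{-1/2}\le C$.

Finally, $p_0-p_Q=p_0p_Q\big(\frac1{p_Q}-\frac1{p_0}\big)=p_Q\langle d/p\rangle_Q\le p_0\langle d\rangle_Q$. Using $d_k\log|Q|\le|Q|^{d_k}$ and \eqref{large},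
\[
(p_0-p_Q)\log|Q|\le\frac{p_0\log|Q|}{|Q|}\int_Qd\le\frac{p_0v}{|Q|}\sum_{k:\,D_k\cap Q\ne\emptyset}\ell_k^nd_k\log|Q|\le C .\qedhere
\]
\end{proof}

\subsection{Every $A_1$ weight satisfies (A)}

\begin{lemma}\label{lem:A1A}
For $p=p_2$, every $w\in A_1$ satisfies \eqref{A}.
\end{lemma}

\begin{proof}
Let $W=\operatorname{ess\,inf}_Bw$, which is positive since $\langle w\rangle_B>0$. Then $w(B)\le C|B|W$ and $\|1/w\|_{L^{p'/p}(B)}\le W^{-1}\|1\|_{L^{p'/p}(B)}$. Here the homogeneity of \eqref{A} is used: $W$ cancels. It remains to show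
\[
|B|^{1-p_B}\,\|1\|_{L^{1/(p-1)}(B)}\le C .
\]

\emph{$B$ small.} Let $\lambda=|B|^{p_B-1}$. Then
\[
\int_B\lambda^{-\frac1{p-1}}dx=\big\langle|B|^{-\frac{p_B-p}{p-1}}\big\rangle_B\le C
\]
by \eqref{small}, because $|p_B-p|\le\operatorname{osc}_Bp$ on $B$ and $p-1\ge\frac{p_0-1}2$. Since $\frac1{p-1}\ge\frac1{p_0-1}$, \eqref{mod3} shows that the quasinorm is at most $C\lambda$.

\emph{$B$ large.} Let $\lambda=|B|^{p_0-1}\ge1$. Since $|B|\ge1$ and $\frac{p_0-1}{p-1}\ge1$, we have $\int_B\lambda^{-1/(p-1)}\le1$. So the quantity is at most $|B|^{1-p_B}|B|^{p_0-1}=|B|^{p_0-p_B}\le C$ by Lemma~\ref{lem:classes}.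

\emph{$B$ free.} Then $p=p_0$ on $B$, and the quantity equals $|B|^{1-p_0}|B|^{p_0-1}=1$.
\end{proof}

We now define both weights by Lemma~\ref{lem:A1} with $\tau_j=\alpha<n$:
\[
\omega_1:\ \rho_j=\ell_j;\qquad\qquad\omega_2:\ \rho_j=j^{p_0/\alpha}\ell_j .
\]
The second choice is admissible since $\rho_j\le j^{1+p_0/\alpha}\le j^N$, because $\alpha\ge\frac34$. In the notation of Section~\ref{ss:onedip}, both have $W\approx\ell_j^\alpha$; $V\approx1$ for $\omega_1$ and $V\approx j^{p_0}$ for $\omega_2$. Both weights are in $A_1$, so \emph{both satisfy \eqref{A}} by Lemma~\ref{lem:A1A}.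

\subsection{$\omega_1$ satisfies (Q)}\label{ss:Q1}

Write $\omega=\omega_1$. We have $\omega\ge1$, $\omega\le\ell_j^n$ on $D_j$, $\omega=1$ off $\bigcup D_j$, and $\omega(D_j)\le C\ell_j^n$ because $\alpha<n$. For each cube $Q$ that is not free we exhibit $\mu,\lambda>0$ with $\lambda\mu=|Q|$ such that the modulars of $\omega^{1/p}\chi_Q/\mu$ (exponent $p$) and $\omega^{-1/p}\chi_Q/\lambda$ (exponent $p'$) are at most $C$. By \eqref{mod3} the product of the norms is then at most $C|Q|$.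

\emph{$Q$ small, meeting $D_j$.} We use the values for the constant exponent $q=\inf_Qp$ and the constant weight $W=\operatorname{ess\,inf}_Q\omega\in[1,\ell_j^n]$, namely
\[
\mu=(W|Q|)^{1/q},\qquad\lambda=|Q|/\mu .
\]
On $Q$ we have $0\le(p-q)/q\le\operatorname{osc}_Qp$. Hence $(W|Q|)^{-(p-q)/q}\le1$ if $W|Q|\ge1$; otherwise $|Q|\le W|Q|<1$ and $(W|Q|)^{-(p-q)/q}\le|Q|^{-\operatorname{osc}_Qp}$. So by \eqref{small} and $\omega\in A_1$,
\[
\int_Q\omega\mu^{-p}=\int_Q\frac\omega{W|Q|}(W|Q|)^{-\frac{p-q}q}\,dx\le\max\{1,|Q|^{-\operatorname{osc}_Qp}\}\,\frac{\omega(Q)}{W|Q|}\le C .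
\]
Next, $0\le\frac1q-\frac1p\le\operatorname{osc}_Qp$ and $W|Q|\le\ell_j^{2n}$, so
\[
\frac{\omega^{-1/p}}\lambda\le W^{-1/p}\frac\mu{|Q|}=(W|Q|)^{\frac1q-\frac1p}\,|Q|^{-1/p'}\le\ell_j^{2n\operatorname{osc}_Qp}\,|Q|^{-1/p'}\le C|Q|^{-1/p'} ,
\]
and $\int_Q(\omega^{-1/p}/\lambda)^{p'}\le C$.

\emph{$Q$ large.} Let $\mu=|Q|^{1/p_0}\ge1$ and $\lambda=|Q|^{1/p_0'}\ge1$. Off $\bigcup D_k$ we have $\omega\mu^{-p}=|Q|^{-1}$, and on $D_k$ we have $\mu^{-p}\le|Q|^{-1+d_k/p_0}$. By \eqref{large},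
\[
\int_Q\omega\mu^{-p}\le1+\sum_{k:\,D_k\cap Q\ne\emptyset}\omega(D_k)\,|Q|^{-1+d_k/p_0}\le1+\frac C{|Q|}\sum_{k:\,D_k\cap Q\ne\emptyset}\ell_k^n|Q|^{d_k}\le C .
\]
Since $\omega\ge1$, $\lambda\ge1$ and $p'\ge p_0'$, $\int_Q\omega^{-p'/p}\lambda^{-p'}\le|Q|\lambda^{-p_0'}=1$.

\emph{$Q$ free.} Here $\omega=1$ and $p=p_0$ on $Q$, and the product of the norms is exactly $|Q|$.

\subsection{$\omega_1$ violates (M)}\label{ss:notM}

Let $S_j=\{\ell_j\le|x-x_j|<2\ell_j\}$. As $2\ell_j\le2j\le j^N$, separation shows that these sets are pairwise disjoint and disjoint from all $D_k$ and from $B(0,4)$. On them $p=p_0$ and $\omega_1=1$. Let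
\[
\beta_j=(j\log^2j)^{-1/p_0},\qquad b_j=\ell_j^{-n/p_0}\beta_j,\qquad f=\sum_{j\ge j_0}b_j\chi_{S_j} .
\]
Then $\int f^p\omega_1\le C\sum_j\beta_j^{p_0}<\infty$, so $f\in L^{p(\cdot)}(\mathbb R^n,\omega_1)$. For $x\in E_j$ we have $S_j\subset B(x,3\ell_j)$, so $Mf(x)\ge c\,b_j$. On $E_j$ we have $p=p_0-d_j$ and $\omega_1=\ell_j^\alpha$. Since $\beta_j\le j^{-1/p_0}$ (as $j\ge3$) and $j^{d_j}=\ell_j^\gamma$ by \eqref{B},
\[
b_j^{p_0-d_j}=\ell_j^{-n}\beta_j^{p_0}\cdot\ell_j^{nd_j/p_0}\beta_j^{-d_j}\ge\ell_j^{-n}\beta_j^{p_0}\,j^{d_j/p_0}=\ell_j^{-n+\gamma/p_0}\beta_j^{p_0} .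
\]
Hence for every $\lambda>0$, with some $c_\lambda>0$,
\[
\int\Big(\frac{Mf}\lambda\Big)^p\omega_1\ge c_\lambda\sum_j\beta_j^{p_0}\,\ell_j^{\alpha-n+\gamma/p_0}=c_\lambda\sum_j\frac{\ell_j^{\gamma/(2p_0)}}{j\log^2j}=\infty ,
\]
because $\ell_j\ge2^{\sqrt{\log_2j}-1}$ grows faster than every power of $\log j$. So $Mf\notin L^{p(\cdot)}(\mathbb R^n,\omega_1)$. With Section~\ref{ss:Q1} this proves Theorem~\ref{thm:two}(a).

\subsection{$\omega_2$ violates (Q), hence (M)}

Suppose that \eqref{Q} holds for $\omega_2$ with constant $A$. By H\"older's inequality, for $f\ge0$ supported in $Q$,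
\[
\langle f\rangle_Q\,\|\omega_2^{1/p}\chi_Q\|_{p(\cdot)}\le\frac2{|Q|}\|f\omega_2^{1/p}\chi_Q\|_{p(\cdot)}\|\omega_2^{-1/p}\chi_Q\|_{p'(\cdot)}\|\omega_2^{1/p}\chi_Q\|_{p(\cdot)}\le2A\,\|f\omega_2^{1/p}\chi_Q\|_{p(\cdot)} .
\]
Let $Q$ be the cube with center $x_j$ and side $4\ell_j$, and let $f=\chi_{S_j}$ with $S_j$ from Section~\ref{ss:notM}. Then $S_j\cup E_j\subset Q$ and $\langle f\rangle_Q\ge c$. On $S_j$ we have $p=p_0$ and, since $2\ell_j\le\rho_j$, $\omega_2=(\rho_j/|x-x_j|)^\alpha\le j^{p_0}$. So the right side is at most $C(j^{p_0}|S_j|)^{1/p_0}$, and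
\[
\|\omega_2^{1/p}\chi_{E_j}\|_{p(\cdot)}\le C'j\,\ell_j^{n/p_0}=:\Theta_j
\]
with $C'\ge1$ independent of $j$. By \eqref{mod2} this forces $\int_{E_j}\omega_2\Theta_j^{-p}\le1$. But $\omega_2=\rho_j^\alpha=j^{p_0}\ell_j^\alpha$ on $E_j$, so
\[
\int_{E_j}\omega_2\Theta_j^{-p}=v\,j^{p_0}\ell_j^\alpha\big(C'j\,\ell_j^{n/p_0}\big)^{-p_0+d_j}\ge c\,\ell_j^{\alpha-n}j^{d_j}=c\,\ell_j^{\alpha-n+\gamma}\to\infty ,
\]
since $\gamma-(n-\alpha)=\gamma\big(1-\frac1{2p_0}\big)>0$. This is a contradiction, so \eqref{Q} fails, and \eqref{M} fails by Theorem~\ref{thm:MQ}. This proves (b) and completes the proof of Theorem~\ref{thm:two}.\qed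

\section{Classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The patterns TFT and FFT are excluded by Theorem~\ref{thm:MQ}. The other six are realized by the following pairs, where $p_3$ is constructed below.
\begin{center}
\begin{tabular}{c|c|c}
pattern of (A),(Q),(M) & exponent & weight\\ \hline
TTT & $p_2$ & $1$\\
TTF & $p_2$ & $\omega_1$\\
TFF & $p_2$ & $\omega_2$\\
FFF & $p_2$ & $|x|^{np_0}$\\
FTT & $p_1$ & $1$\\
FTF & $p_3$ & $\omega_1$
\end{tabular}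
\end{center}
TTF and TFF are Theorem~\ref{thm:two}, and FTT is Theorem~\ref{thm:one}.

\emph{TTT.} The weight $1$ is in $A_1$, so \eqref{A} holds by Lemma~\ref{lem:A1A}. Condition \eqref{M} is the boundedness of $M$ on $L^{p_2(\cdot)}(\mathbb R^n)$, and \eqref{Q} follows from Theorem~\ref{thm:MQ}.

\emph{FFF.} Let $\omega=|x|^{np_0}$. On $B(0,4)$ we have $p_2=p_0$, and $\omega^{-1/(p_0-1)}=|x|^{-np_0/(p_0-1)}$ is not integrable near $0$. So the last factors in \eqref{A} and \eqref{Q} are infinite for a small ball or cube centered at $0$, while the other factors are positive. Condition \eqref{M} fails by Theorem~\ref{thm:MQ}.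

\emph{FTF.} We put the dip of $p_1$ and the dips of $p_2$ in different places. Let $p_3=p_1$ on $B(0,1)$ and $p_3=p_2$ elsewhere. On $B(0,4)$ we have $p_2=p_0$ and $\omega_1=1$, and off $B(0,1)$ we have $p_1=p_0$. Hence $p_3$ is continuous,
\[
p_3=p_1\ \text{ on }B(0,2),\qquad p_3=p_2\ \text{ off }B(0,1),\qquad p_0-\delta\le p_3\le p_0 .
\]

\emph{$M$ is bounded on $L^{p_3(\cdot)}$.} Let $f\ge0$, $\|f\|_{p_3(\cdot)}\le1$, $f'=f\chi_{B(0,1)}$ and $f''=f-f'$. Then $\|f'\|_{p_1(\cdot)}\le1$ and $\|f''\|_{p_2(\cdot)}\le1$. On $B(0,2)$, $Mf'$ is controlled by the boundedness of $M$ on $L^{p_1(\cdot)}$. For $|x|\ge2$, a ball $B(x,r)$ that meets $B(0,1)$ has $r\ge|x|/2$, so $Mf'(x)\le C|x|^{-n}\|f'\|_1\le C|x|^{-n}$ by H\"older, and this function is in $L^{p_2(\cdot)}(\{|x|\ge2\})$ since $p_2^->1$. Off $B(0,2)$, $Mf''$ is controlled by the boundedness of $M$ on $L^{p_2(\cdot)}$. On $B(0,2)$ we have $p_3\le p_0=p_2$ and $|h|^{p_3}\le1+|h|^{p_0}$, so $\|\chi_{B(0,2)}Mf''\|_{p_3(\cdot)}\le C\|Mf''\|_{p_2(\cdot)}\le C$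 by \eqref{mod2} and \eqref{mod3}.

\emph{\eqref{A} fails.} On the balls $B(0,e^{-T_j})\subset B(0,1)$ we have $p_3=p_1$ and $\omega_1=1$, so the expression in \eqref{A} is the one in \eqref{Afail}.

\emph{\eqref{M} fails.} The function $f$ and the sets $S_j$, $E_j$ of Section~\ref{ss:notM} live off $B(0,4)$, where $p_3=p_2$. So the computation there applies without change.

\emph{\eqref{Q} holds.} If $Q\cap B(0,1)=\emptyset$, then $p_3=p_2$ on $Q$ and we use \eqref{Q} for $(p_2,\omega_1)$. If $Q\subset B(0,2)$, then $p_3=p_1$ and $\omega_1=1$ on $Q$ and we use \eqref{Q} for $(p_1,1)$. Otherwise $Q$ meets $B(0,1)$ and is not contained in $B(0,2)$. Then $\operatorname{diam}Q\ge1$, so the side of $Q$ is at least $1/\sqrt n$. Since $Q$ is connected, it contains a point $y$ with $|y|=\frac32$. Hence it contains a cube $Q'$ of side $\frac1{4\sqrt n}$, thus of diameter $\frac14$, with $y$ in its closure, and $Q'\subset\{1<|x|<2\}$. On $Q'$ we have $p_2=p_0$ and $\omega_1=1$,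 so
\[
\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)}\ge|Q'|^{1/p_0}\ge c,\qquad\|\omega_1^{-1/p_2}\chi_Q\|_{p_2'(\cdot)}\ge|Q'|^{1/p_0'}\ge c .
\]
By the triangle inequality,
\[
\|\omega_1^{1/p_3}\chi_Q\|_{p_3(\cdot)}\le\|\chi_{Q\cap B(0,1)}\|_{p_1(\cdot)}+\|\omega_1^{1/p_2}\chi_{Q\setminus B(0,1)}\|_{p_2(\cdot)}\le C+\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)}\le C\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)} ,
\]
\[
\|\omega_1^{-1/p_3}\chi_Q\|_{p_3'(\cdot)}\le\|\chi_{Q\cap B(0,1)}\|_{p_1'(\cdot)}+\|\omega_1^{-1/p_2}\chi_{Q\setminus B(0,1)}\|_{p_2'(\cdot)}\le C\|\omega_1^{-1/p_2}\chi_Q\|_{p_2'(\cdot)} .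
\]
So the expression in \eqref{Q} for $(p_3,\omega_1)$ is at most a constant times the one for $(p_2,\omega_1)$, which is bounded by Section~\ref{ss:Q1}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{MW} \emph{Muckenhoupt Weights in Variable Exponent Spaces},\\ \texttt{http://www.mathematik.uni-muenchen.de/\textasciitilde diening/archive/p75\_submit.pdf}.
\end{thebibliography}

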